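# Isomorphisms of $C(X)$ and of $L_1$ with bound below $3$

All Banach spaces in these notes are real. The letters $X,Y,K$ denote compact Hausdorff spaces, and $C(X)$ is the Banach space of continuous real functions on $X$ with the sup norm.

## 1. The bound of an isomorphism, and totally disconnected spaces

**Definition (bound).** Let $b\ge 1$. Banach spaces $E,F$ are *bound-$b$ isomorphic* if there is a linear isomorphism $\varphi$ of $E$ onto $F$ with $\|\varphi\|\,\|\varphi^{-1}\|\le b$.

The product $\|\varphi\|\,\|\varphi^{-1}\|$ does not change when $\varphi$ is multiplied by a nonzero scalar. It is at least $1$ on nonzero spaces, and it equals $1$ exactly when a multiple of $\varphi$ is an isometry. Bound-$b$ isomorphic spaces are also bound-$b'$ isomorphic for every $b'\ge b$.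

*Example.* Let $X=\{1,2\}$, so that $C(X)=\mathbb R^2$ with the max norm. A matrix acting on $\mathbb R^n$ with the max norm has norm equal to its largest row sum of absolute values. For $\varphi(s,t)=(\frac{s+t}2,\frac{s-t}2)$ this gives $\|\varphi\|=1$. Since $\varphi^{-1}(u,v)=(u+v,u-v)$, we have $\|\varphi^{-1}\|=2$. So this $\varphi$ has bound $2$, although the space is of course isometric to itself. The bound belongs to the map, and we look for good maps.

**Definition (totally disconnected).** A compact Hausdorff space is totally disconnected if any two distinct points are separated by a clopen set (for compact Hausdorff spaces this is equivalent to all components being points).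

*Example.* The Cantor set and the one-point compactification $\mathbb N\cup\{\infty\}$ are totally disconnected, and $[0,1]$ is not.

In such a space, disjoint finite sets $F,F'$ are also separated by a clopen set. Take clopen $G_{ff'}$ containing $f$ and missing $f'$, and form $\bigcup_{f\in F}\bigcap_{f'\in F'}G_{ff'}$.

## 2. Ultrafilters, $\beta\mathbb N$, and gluing points

For a discrete set $I$, the points of $\beta I$ are the ultrafilters on $I$, and the sets $\widehat E=\{q:E\in q\}$, $E\subset I$, form a base of clopen sets. The space is compact, Hausdorff and totally disconnected. The principal ultrafilters form a dense copy of $I$, consisting of isolated points. Every bounded function on $I$ extends uniquely to a continuous function on $\beta I$, so $C(\beta I)\cong\ell_\infty(I)$. A disjoint union of $n$ copies of $\beta\mathbb N$ is $\beta(\mathbb N\times\{1,\dots,n\})$.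

**Lemma 1 (gluing).** Let $Z$ be compact, Hausdorff and totally disconnected, and let $\pi:Z\to X$ be a quotient map that identifies finitely many points, in finitely many classes. Then $X$ is compact, Hausdorff and totally disconnected, and $f\mapsto f\circ\pi$ is an isometry of $C(X)$ onto the space of those functions in $C(Z)$ that are constant on the fibers of $\pi$.

*Proof.* $X$ is compact as a continuous image of $Z$. Let $F\ne F'$ be two fibers; they are finite and disjoint. By Section 1 there is a clopen $G\subset Z$ that contains $F$ and misses $F'$ and all other fibers with more than one point. Then $G$ is a union of fibers, so $\pi(G)$ is clopen in $X$, and it separates the two points of $X$. This proves both remaining topological claims. The last claim is the universal property of the quotient, and the norm is preserved because $\pi$ is onto. $\square$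

*Example.* Let $p\in\beta\mathbb N\setminus\mathbb N$. Take two copies $K_1,K_2$ of $\beta\mathbb N$ and identify the two copies of $p$. The functions on the result are the pairs $(x_1,x_2)\in C(\beta\mathbb N)^2$ with $x_1(p)=x_2(p)$.

## 3. $P_1$ spaces and extremally disconnected spaces

**Definition ($P_1$).** A Banach space $E$ is a $P_1$ space if for every Banach space $G$ containing $E$ isometrically as a closed subspace there is a linear projection of norm one from $G$ onto $E$.

*Example.* $\ell_\infty$ is a $P_1$ space. If $\ell_\infty\subset G$, extend each coordinate functional by Hahn–Banach to a norm-one functional $f_n$ on $G$; then $x\mapsto(f_n(x))_n$ is the required projection.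

**Definition (extremally disconnected).** $X$ is extremally disconnected if the closure of every open set is open. In such a space disjoint open sets $U,V$ have disjoint closures: $\overline U$ misses $V$, and since $\overline U$ is open it misses $\overline V$.

*Example.* $\beta\mathbb N$ is extremally disconnected: for open $U$ the density of $\mathbb N$ gives $\overline U=\overline{U\cap\mathbb N}=\widehat{U\cap \mathbb N}$, which is clopen. The space $\mathbb N\cup\{\infty\}$ is not: the closure of the even numbers adds only $\infty$ and is not open.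

We recall the Nachbin–Goodner–Kelley theorem: $C(X)$ is a $P_1$ space if and only if $X$ is extremally disconnected.

## 4. The components of an $L_1$ space

For an infinite cardinal $\kappa$ let $\{0,1\}^\kappa$ carry the product of the fair coin measures. For $\alpha<\kappa$ let $r_\alpha=\pm1$ be the sign read off from coordinate $\alpha$. A *Walsh function* is a finite product $w_F=\prod_{\beta\in F}r_\beta$ with $F\subset\kappa$ finite; $w_\emptyset=1$.

*Example.* By binary expansion, $L_1(\{0,1\}^\omega)$ is $L_1[0,1]$, and the $r_n$ become the Rademacher functions.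

Three facts will be used.

**Fact 1.** *An integrable function on $\{0,1\}^\kappa$ depends, up to a null set, on countably many coordinates.* The sets that depend on countably many coordinates form a $\sigma$-algebra containing the generators of the product $\sigma$-algebra. So every product-measurable set depends on countably many coordinates. An integrable $f$ has a product-measurable version, and that version is determined by the countably many sets $\{f>q\}$, $q\in\mathbb Q$.

**Fact 2.** *If $\phi$ is integrable and depends only on coordinates in $J$, and $F\not\subset J$, then $\int\phi\,w_F=0$.* Pick $\beta\in F\setminus J$. Flipping coordinate $\beta$ preserves the measure and changes the sign of $\phi w_F$.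

**Fact 3.** *The Walsh functions form a total family of functionals on $L_1(\{0,1\}^\kappa)$, of cardinality $\kappa$* (total: only $f=0$ is annihilated by all of them). Their linear combinations are all the functions of finitely many coordinates. If all Walsh functions annihilate $f$, then $\int_Bf=0$ for every $B$ depending on finitely many coordinates. These $B$ form an algebra generating the $\sigma$-algebra, so $\int_Bf=0$ for all measurable $B$ by the monotone class theorem, and $f=0$.

**Canonical form.** First, a $\sigma$-finite measure $\mu$ can be replaced by a finite one. If the space is the disjoint union of sets $S_n$ of finite measure, put $w=\sum_n\frac{2^{-n}}{1+\mu(S_n)}1_{S_n}$; then $f\mapsto f/w$ is an isometry of $L_1(\mu)$ onto $L_1(w\mu)$, and $w\mu$ is finite. Next, Maharam's theorem (Proc. Nat. Acad. Sci. 28 (1942)) splits a finite measure algebra into countably many atoms and countably many pieces, each of which, after normalizing its mass, is the measure algebra of some $\{0,1\}^\kappa$. Normalizing the mass changes $L_1$ only by an isometry.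

Countably many pieces of the same type $\kappa$ can be merged into one. Since $\omega+\kappa$ has cardinality $\kappa$, the measure algebra of $\{0,1\}^\kappa$ is that of $\{0,1\}^\omega\times\{0,1\}^\kappa$, hence that of $[0,1]\times\{0,1\}^\kappa$. Partition $[0,1]$ into the desired number of intervals of positive length and rescale each. This shows that the $\ell_1$-sum of that many copies of $L_1(\{0,1\}^\kappa)$ is isometric to one copy. Altogether
$$L_1(\mu)\cong \ell_1(A)\oplus_1\Big(\bigoplus_{\kappa\in\mathcal K}L_1(\{0,1\}^\kappa)\Big)_1,\tag{1}$$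
where $A$ is the countable set of atoms and $\mathcal K$ is a countable set of distinct infinite cardinals. **Two such spaces with the same $|A|$ and the same $\mathcal K$ are isometric.**

**Definition (component).** A *component* is a summand $\mathbb R$ (an atom) or $L_1(\{0,1\}^\kappa)$ in (1); in the latter case its *type* is $\kappa$. If $L$ is the sum of some components, $P_L$ denotes the projection onto $L$ that kills the other components.

If the components are split into two families with sums $L$ and $H$, then $\|f\|=\|P_Lf\|+\|P_Hf\|$. The space (1) is itself $L_1$ of a $\sigma$-finite measure (a disjoint union of points of mass one and probability spaces), so its dual is the corresponding $L_\infty$.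

*Example.* $L_1$ of the measure "Lebesgue measure on $[0,1]$ plus a unit point mass" is $\mathbb R\oplus_1L_1[0,1]$: one atom, $\mathcal K=\{\omega\}$.

## 5. Three statements for bounds between $2$ and $3$

By Amir and Cambern, if $C(X)$ and $C(Y)$ are bound-$b$ isomorphic with $b<2$, then $X$ and $Y$ are homeomorphic. Homeomorphism does not follow in general from a bound of $2$ or more. The paper "Topological conditions for bound-2 isomorphisms of $C(X)$" (http://matwbn.icm.edu.pl/ksiazki/sm/sm113/sm11311.pdf) has three corollaries about bound exactly $2$, and the conjecture that they hold for bound $2<b<3$. Written with a general $b$, the corollaries read as follows.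

* **Statement I.** If $C(X)$ and $C(Y)$ are bound-$b$ isomorphic and $X$ is totally disconnected, then $Y$ is homeomorphic to $X$.
* **Statement II.** If $\mu_1,\mu_2$ are $\sigma$-finite and $L_1(\mu_1)$, $L_1(\mu_2)$ are bound-$b$ isomorphic, then they are linearly isometric.
* **Statement III.** If $C(X)$ is bound-$b$ isomorphic with a $P_1$ space, then $C(X)$ is a $P_1$ space.

All three hold for $b=2$. The conjecture says that all three hold for every $b$ with $2<b<3$. Is it true?

In the finite case nothing can go wrong. If $X$ is finite, then $\dim C(X)=|X|$, so $Y$ has $|X|$ points and is homeomorphic to $X$. A finite $X$ is extremally disconnected, so $C(X)$ is a $P_1$ space. If $L_1(\mu_1)$ has finite dimension $n$, then both spaces are $\ell_1^n$. Some infinite pairs are excluded for every $b$: $\ell_1$ and $L_1[0,1]$ are not isomorphic at all, since the Rademacher functions are weakly null with norm one, while weakly null sequences in $\ell_1$ tend to zero in norm (the Schur property).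

In general the three statements behave differently, and the conjecture is **false**.

**Theorem A.** There are totally disconnected compact Hausdorff spaces $X,Y$, not homeomorphic, such that $C(X)$ and $C(Y)$ are bound-$b_0$ isomorphic with $b_0=\frac{3+\sqrt5}2<3$. Hence Statement I fails for all $b\ge b_0$, in particular for $b_0\le b<3$, and the conjecture is disproved.

**Theorem B.** Statement II is true for every $b<3$: if $\mu_1,\mu_2$ are $\sigma$-finite and $\|T\|\,\|T^{-1}\|<3$ for some isomorphism $T$ of $L_1(\mu_1)$ onto $L_1(\mu_2)$, then these spaces are linearly isometric.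

**Theorem C.** Statement III fails for $b=3$, so $b<3$ would be the largest possible range for Statement III.

Numerically $b_0\approx2.618$. The proofs below do not decide Statement I for $2<b<b_0$, nor Statement III for $2<b<3$, and there is no claim that the constant $3$ in Theorem B is sharp.

## 6. Undoing one gluing costs $3$ (Theorem C)

The simplest way to change a totally disconnected space is to glue two points. We compare a glued space with an unglued one. Let $K=\beta\mathbb N$ and $p\in\beta\mathbb N\setminus\mathbb N$, and put
$$Y=K_1\sqcup K_2,\qquad X=\big((K_1\sqcup K_2)/p_1\sim p_2\big)\sqcup\{o\},$$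
where $K_1,K_2$ are copies of $K$ and $p_i\in K_i$ is the copy of $p$. Gluing imposes one linear condition, $x_1(p)=x_2(p)$. The isolated point $o$ gives back one scalar, $x_o$. In it we store the lost difference $y_1(p)-y_2(p)$.

**Step 1: $C(Y)$ is a $P_1$ space and $C(X)$ is not.** $C(Y)\cong\ell_\infty$, which is a $P_1$ space. In $X$ the open sets $\mathbb N\times\{1\}$ and $\mathbb N\times\{2\}$ are disjoint, and their closures both contain the glued point. So $X$ is not extremally disconnected, and $C(X)$ is not a $P_1$ space by the Nachbin–Goodner–Kelley theorem.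

*Remark (the same by hand).* Let $I$ be the set of isolated points of $X$. It is dense, so restriction embeds $C(X)$ isometrically in $\ell_\infty(I)$. Suppose $P$ is a norm-one projection onto $C(X)$. Then $P1=1$, and $P$ is positive: if $0\le f\le1$, then $\|2f-1\|\le 1$, so $2Pf-1\ge-1$. Let $u=P(1_{\mathbb N\times\{1\}})$. For each $n$ the continuous function $1_{\{(n,1)\}}$ is fixed by $P$ and lies below $1_{\mathbb N\times\{1\}}$, so $u\ge1$ at $(n,1)$. Also $1_{\{(n,2)\}}\le 1-1_{\mathbb N\times\{1\}}$, so $1-u\ge1$ at $(n,2)$. By continuity $u\ge1$ and $u\le0$ at the glued point, a contradiction.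

**Step 2: an isomorphism of bound at most $3$.** Define $N:C(Y)\to C(X)$ by
$$x_o=\tfrac12\big(y_1(p)-y_2(p)\big),\qquad x_1=\tfrac12y_1-\tfrac12x_o,\qquad x_2=\tfrac12y_2+\tfrac12x_o .$$
Then $x_1(p)=\frac14(y_1(p)+y_2(p))=x_2(p)$, so $N$ maps into $C(X)$. Clearly $\|N\|\le1$. The inverse is
$$y_1=2x_1+x_o,\qquad y_2=2x_2-x_o .$$
Indeed, starting from $y$, $2x_1+x_o=y_1$ and $2x_2-x_o=y_2$. Starting from $x\in C(X)$, $\frac12(y_1(p)-y_2(p))=x_1(p)-x_2(p)+x_o=x_o$, and then $\frac12y_1-\frac12x_o=x_1$ and $\frac12y_2+\frac12x_o=x_2$. The inverse has norm at most $3$, so the bound is at most $3$. This proves Theorem C. $\blacksquare$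

Both spaces are totally disconnected (Lemma 1), and they are not homeomorphic, since only $Y$ is extremally disconnected. So this pair also refutes Statement I at $b=3$. The conjecture, however, concerns $b<3$. The natural thing to try is to adjust the coefficients:
$$x_o=\tfrac t2\big(y_1(p)-y_2(p)\big),\quad x_1=ay_1-\tfrac at x_o,\quad x_2=ay_2+\tfrac atx_o\qquad(a,t>0).$$
This again maps into $C(X)$, and the inverse is $y_1=\frac{x_1}a+\frac{x_o}t$, $y_2=\frac{x_2}a-\frac{x_o}t$. It does not help. Since $x_1=ay_1-\frac a2(y_1(p)-y_2(p))$, choosing $y_1(q)=1$ at some $q\ne p$, $y_1(p)=-1$, $y_2(p)=1$ with $\|y\|\le 1$ shows that the norm of the map is $\max(t,2a)$. The inverse has norm $\frac1a+\frac1t$, because $x_o$ is independent of $x_1$. The product is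
$$\max(t,2a)\Big(\frac1a+\frac1t\Big)\ \ge\ \frac{2a}a+\frac tt=3 .$$
So this family stops exactly at $3$. The loss comes from the correction $\frac at x_o$: it is a single scalar taken from the point $p$, while at $q\ne p$ the value $y_1(q)$ has nothing to do with it, so its full size is added there. The next section avoids such scalars by working *pointwise* on $K$.

## 7. Gluing patterns $3+1$ and $2+2$ (Theorem A)

**Lemma 2 (pointwise matrices).** Let $p\in K$. For a subspace $U\subset\mathbb R^n$ let $E_U=\{x\in C(K)^n: x(p)\in U\}$ with norm $\max_i\|x_i\|$. If $A$ is an invertible $n\times n$ matrix with $AV=U$, then $y\mapsto Ay$ (applied at each point of $K$) is an isomorphism of $E_V$ onto $E_U$ with bound at most $\|A\|\,\|A^{-1}\|$, where the norm of a matrix is its largest row sum of absolute values.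

*Proof.* If $y(p)\in V$, then $(Ay)(p)=A(y(p))\in U$. The inverse is $x\mapsto A^{-1}x$, since $A^{-1}U=V$. At each $q\in K$ we have $|(Ay)_i(q)|\le\sum_j|a_{ij}|\,|y_j(q)|\le\|A\|\,\|y\|$, and similarly for $A^{-1}$. $\square$

So we look for two *different* patterns of gluing $n$ copies of $p$ for which the subspaces of $\mathbb R^n$ have the same dimension; the dimension is the number of classes. For $n\le3$ the number of classes determines the class sizes. For $n=4$ and two classes there are the patterns $3+1$ and $2+2$.

**The spaces.** Let $K=\beta\mathbb N$, $p\in\beta\mathbb N\setminus\mathbb N$, and let $K_1,\dots,K_4$ be disjoint copies of $K$ with $p_i\in K_i$ the copy of $p$. Let $X$ be the quotient of $\bigsqcup K_i$ by $p_1\sim p_2\sim p_3$, and $Y$ the quotient by $p_1\sim p_2$, $p_3\sim p_4$. By Lemma 1 both are compact, Hausdorff and totally disconnected, and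
$$C(X)=E_U,\quad U=\{(s,s,s,t)\};\qquad C(Y)=E_V,\quad V=\{(s,s,t,t)\}.$$

**Step 1: $X$ and $Y$ are not homeomorphic.** We need a topological invariant that counts how many points were glued. Let $I=\mathbb N\times\{1,2,3,4\}$, so $\bigsqcup K_i=\beta I$, and let $\pi:\beta I\to X$ be the quotient map. Each point of $I$ is isolated in $\beta I$ and is not glued to anything, because $p$ is nonprincipal; so it is isolated in $X$. Conversely $I$ is dense in $X$, so every isolated point of $X$ lies in $I$. Thus $I$ is the set of isolated points of $X$. For $x\in X$ let $m(x)$ be the number of ultrafilters on the set of isolated points of $X$ that converge to $x$. Since it is defined by the topology alone, a homeomorphism preserves it. The ultrafilters on $I$ are the points $q\in\beta I$. The ultrafilter $q$ converges to $q$ in $\beta I$, hence to $\pi(q)$ in $X$, and to no other point, as $X$ is Hausdorff. So $m(x)=|\pi^{-1}(x)|$. Therefore $X$ has one point with $m=3$ and $m=1$ elsewhere. By the same argument $Y$ has two points with $m=2$ and $m=1$ elsewhere. The spaces are not homeomorphic.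

**Step 2: building a matrix with $AV=U$.** In $Y$ the difference of $y_3,y_4$ vanishes at $p$. In $X$ the difference of $x_1,x_2$ vanishes at $p$. So we send one difference to the other and let the mean of $x_1,x_2$ carry $y_1$. With $z=\frac{y_3-y_4}2$ and $0<a<1$, $c=1-a$, put
$$x_1=ay_1+cz,\qquad x_2=ay_1-cz,\qquad x_4=\tfrac{y_3+y_4}2 .$$
Now $x_3$ must carry $y_2$, and at $p$, where $y_1=y_2=s$ and $x_1=x_2=as$, it must equal $as$. We want $x_3=-\gamma y_1+\delta y_2$ with $\delta-\gamma=a$ and, using all the room the norm allows, $\gamma+\delta=1$. This forces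
$$x_3=-\tfrac{1-a}2\,y_1+\tfrac{1+a}2\,y_2 .$$
Call the resulting matrix $A$, and let $N:C(Y)\to C(X)$ be the pointwise map. If $y=(s,s,t,t)$, then $z=0$ and $Ay=(as,as,as,t)\in U$. So $AV\subset U$, and since the formula sends $V$ onto $U$, $AV=U$ (invertibility of $A$ is checked in Step 3). The row sums of absolute values are $a+c=1$, $1$, $\frac{1-a}2+\frac{1+a}2=1$ and $1$, so $\|A\|=1$.

**Step 3: the inverse and its norm.** Solving the equations in order gives
$$y_1=\frac{x_1+x_2}{2a},\quad z=\frac{x_1-x_2}{2c},\quad y_2=\frac{2x_3+(1-a)y_1}{1+a},\quad y_3=x_4+z,\quad y_4=x_4-z .$$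
This inverts $A$. The first two formulas are equivalent to $x_1=ay_1+cz$, $x_2=ay_1-cz$. The third is equivalent to the formula for $x_3$. The last two are equivalent to $x_4=\frac{y_3+y_4}2$, $z=\frac{y_3-y_4}2$. For $\|x\|\le1$,
$$|y_1|\le\frac1a,\qquad |y_2|\le\frac1{1+a}\Big(2+\frac{1-a}a\Big)=\frac1{1+a}\cdot\frac{1+a}a=\frac1a,\qquad |y_3|,|y_4|\le1+\frac1c=1+\frac1{1-a}.$$

**Step 4: balancing.** Lemma 2 gives the bound $\max\big(\frac1a,\,1+\frac1{1-a}\big)$. The first choice one would make, $a=c=\frac12$, gives $\max(2,3)=3$, which is again the forbidden endpoint. But now the two terms are unequal, and one increases while the other decreases in $a$. Equality $\frac1a=1+\frac1{1-a}$ means $1-a=a(2-a)$, i.e. $a^2-3a+1=0$, so $a=\frac{3-\sqrt5}2\in(0,1)$ and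
$$\frac1a=\frac{3+\sqrt5}2=b_0 .$$
(Equivalently, $b_0^2-3b_0+1=0$, i.e. $(b_0-1)^2=b_0$, and $\frac1c=\frac{b_0}{b_0-1}=b_0-1$.) With this $a$ all $|y_i|\le b_0$, so
$$\|N\|\,\|N^{-1}\|\le b_0=\tfrac{3+\sqrt5}2<3 .$$
Since bound-$b_0$ isomorphic spaces are bound-$b$ isomorphic for all $b\ge b_0$, Theorem A is proved. $\blacksquare$

## 8. $\mathbb R\oplus_1L_1[0,1]$ against $L_1[0,1]$

We turn to Theorem B and begin with a model case: $L_1(\mu_1)=\mathbb R\oplus_1L_1[0,1]$, with unit vector $e$ in the summand $\mathbb R$, and $L_1(\mu_2)=L_1[0,1]$. These spaces are not isometric, because $e$ is an extreme point of the unit ball of the first, and the ball of the second has none. They are isomorphic. Partition $[0,1]$ into intervals $I_1,I_2,\dots$ of positive length. The closed span of their indicators is a copy of $\ell_1$, complemented by conditional expectation. So $L_1[0,1]\cong\ell_1\oplus W$, and $\mathbb R\oplus\ell_1\cong\ell_1$. How small can the bound be?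

Let $T:L_1(\mu_1)\to L_1(\mu_2)$ be onto with $\|T^{-1}\|=1$, $\|T\|=b$, and let $S=T^{-1}$. Put $g=Te$, so $\|g\|\le b$ and $Sg=e$. Write $L=\mathbb R e$ and $H=L_1[0,1]\subset L_1(\mu_1)$.

**First attempt: one Rademacher function.** The vector $e$ cannot be split, but $g$ can. Let $r_n$ be the Rademacher functions. Since $\int\psi r_n\to0$ for every integrable $\psi$, we have $gr_n\to0$ weakly. So the coordinate $t_n$ of $S(gr_n)$ in $\mathbb R e$ tends to $0$, and $\|g(1+r_n)\|=\int|g|(1+r_n)\to\|g\|$. Now
$$\|g(1+r_n)\|\ge\|S(g(1+r_n))\|=\|e+S(gr_n)\|\ge 1-|t_n|+\|S(gr_n)\|-|t_n|\ge1+\frac{\|g\|}b-2|t_n| .$$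
In the limit $1+\|g\|/b\le\|g\|$, i.e.
$$\frac{\|g\|}b\le\|g\|-1 .\tag{2}$$
Hence $1\le\|g\|(1-\frac1b)\le b-1$ and $b\ge2$. The method gives $2$ and no more: for $b=2$, $\|g\|=2$ inequality (2) is satisfied.

Here is the point at which it is wasteful. Let $B_\pm=\{r_n=\pm1\}$ and $h_\pm=P_HS(g1_{B_\pm})$. As $P_HSg=P_He=0$, we have $h_-=-h_+$, so
$$P_HS(gr_n)=h_+-h_-=2h_+,\qquad \|P_HS(gr_n)\|=\|h_+\|+\|h_-\| .$$
With only two cells, the sign pattern $r_n$ is exactly the one that turns the cancellation $h_++h_-=0$ into full reinforcement. Now cut $g$ into many small cells $B_1,\dots,B_k$ and choose the signs independently at random. The sum over cells still has a small coordinate in $L$. The functions $h_j=P_HS(g1_{B_j})$ still satisfy $\sum h_j=0$, so at each point the positive and negative $h_j$ balance, and random signs cannot fully align them. The next section shows that random signs recover on average at most *half* of $\sum\|h_j\|$. Then (2) becomes $\|g\|/b\le\frac12(\|g\|-1)$, which forces $b\ge3$.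

## 9. Random signs and a balanced sum

**Lemma 3.** For real $m_1,\dots,m_k$ and independent uniform signs $\varepsilon_1,\dots,\varepsilon_k$,
$$\mathbb E\Big|\sum_j\varepsilon_jm_j\Big|\le\frac12\Big(\sum_j|m_j|+\Big|\sum_jm_j\Big|\Big).$$

For $m=(1,-1)$ both sides equal $1$.

*Proof.* Let $\rho$ be the sum of the positive $m_j$ and $\nu$ the sum of the $|m_j|$ over the negative ones. Replacing $m$ by $-m$ changes neither side, so assume $\rho\ge\nu$. Then the right side is $\frac12((\rho+\nu)+(\rho-\nu))=\rho$. If $\rho=0$ all $m_j$ vanish. Otherwise match negative mass with positive mass: for $m_i>0>m_j$ put $\pi_{ij}=m_i|m_j|/\rho\ge0$. Then $\sum_i\pi_{ij}=|m_j|$ and $\sum_j\pi_{ij}=m_i\nu/\rho\le m_i$. Hence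
$$\sum_j\varepsilon_jm_j=\sum_{i,j}\pi_{ij}(\varepsilon_i-\varepsilon_j)+\sum_{m_i>0}\Big(m_i-\sum_j\pi_{ij}\Big)\varepsilon_i .$$
For $i\ne j$ the difference $\varepsilon_i-\varepsilon_j$ is $0$ with probability $\frac12$ and $\pm2$ otherwise, so $\mathbb E|\varepsilon_i-\varepsilon_j|=1$. The total of the $\pi_{ij}$ is $\nu$, so the expectation is at most $\nu+(\rho-\nu)=\rho$. $\square$

**Standing setting for the rest of the notes.** Let $T:L_1(\mu_1)\to L_1(\mu_2)$ be an onto isomorphism with $\|T\|\,\|T^{-1}\|<3$, both spaces written as in (1), with data $A_i,\mathcal K_i$ for $\mu_i$. If the spaces are zero there is nothing to prove. Otherwise multiply $T$ by a scalar so that $\|T^{-1}\|=1$ and $b=\|T\|<3$, and put $S=T^{-1}$. Then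
$$\frac{\|f\|}b\le\|Sf\|\le\|f\|\qquad(f\in L_1(\mu_2)).\tag{3}$$
We must show $|A_1|=|A_2|$ and $\mathcal K_1=\mathcal K_2$. The hypothesis is symmetric: $T^{-1}$ has the same bound and can be normalized in the same way. So in each comparison we may choose which side has the excess.

**Lemma 4.** Let $L_1(\mu_1)=L\oplus_1H$ with $L,H$ sums of components, let $g\in L_1(\mu_2)$, and let $B_1,\dots,B_k$ be a finite measurable partition with $\mathbb E\|P_LS(\sum_j\varepsilon_jg1_{B_j})\|\le\varepsilon$. Then
$$\frac{\|g\|}b\le\varepsilon+\frac12\big(\|g\|-\|P_LSg\|+\|P_HSg\|\big).$$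

*Proof.* Put $r=\sum_j\varepsilon_j1_{B_j}$, so $|r|=1$ and $\|gr\|=\|g\|$. By (3), $\|g\|/b\le\|S(gr)\|=\|P_LS(gr)\|+\|P_HS(gr)\|$ for every choice of signs. Averaging,
$$\frac{\|g\|}b\le\varepsilon+\mathbb E\|P_HS(gr)\| .$$
Let $h_j=P_HS(g1_{B_j})$. Then $P_HS(gr)=\sum\varepsilon_jh_j$ and $\sum_jh_j=P_HSg$. Apply Lemma 3 at each point to the values of the $h_j$ and integrate:
$$\mathbb E\|P_HS(gr)\|\le\frac12\Big(\sum_j\|h_j\|+\|P_HSg\|\Big).$$
Finally $\|h_j\|=\|S(g1_{B_j})\|-\|P_LS(g1_{B_j})\|\le\|g1_{B_j}\|-\|P_LS(g1_{B_j})\|$. Summing, and using the triangle inequality for the terms with $P_L$, we get $\sum_j\|h_j\|\le\|g\|-\|P_LSg\|$. $\square$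

**Lemma 5 (what cannot happen when $b<3$).** It is impossible that for every $\delta>0$ there are $L,H,g$ and a partition as in Lemma 4 with $\varepsilon\le\delta$ and
$$\|g\|\le b,\qquad\|P_LSg\|\ge1-\delta,\qquad\|P_HSg\|\le\delta .$$

*Proof.* Lemma 4 would give $\frac{\|g\|}b\le\delta+\frac12(\|g\|-1+2\delta)$, i.e.
$$\|g\|\Big(\frac12-\frac1b\Big)\ge\frac12-2\delta .$$
If $b\le2$, the left side is $\le0$, which is impossible for $\delta<\frac14$. If $b>2$, then $\|g\|\le b$ gives $\frac{b-2}2\ge\frac12-2\delta$ for all $\delta>0$, so $b\ge3$, contrary to $b<3$. $\square$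

To prove Theorem B we now produce, from a mismatch of atoms or of types, vectors $g$ that are nearly the $T$-image of a unit vector of $L$ and can be cut finely as seen from $L$.

## 10. The number of atoms

**Step 1: $|A_1|=|A_2|$.** By symmetry assume $|A_1|>|A_2|$. Both sets are countable, so $A_2$ is finite. Choose a set $F$ of $|A_2|+1$ atoms of $\mu_1$.

*A unit vector with nonatomic image.* The linear map from $\ell_1(F)$ to $\ell_1(A_2)$ sending $e$ to the atomic part of $Te$ goes from dimension $|A_2|+1$ to dimension $|A_2|$, so it has a kernel. Take $e\in\ell_1(F)$ with $\|e\|=1$ such that $g:=Te$ has zero atomic part. Let $L=\ell_1(F)$ and let $H$ be the sum of the other components. Then $Sg=e$, so $\|P_LSg\|=1$, $P_HSg=0$ and $\|g\|\le b$.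

*Cutting $g$ finely.* The finite measure $|g|\,d\mu_2$ is nonatomic. Indeed a set of positive measure for it contains a set of positive $\mu_2$-measure in the nonatomic part on which $g\neq0$; this splits into two sets of positive $\mu_2$-measure, and both have positive $|g|\,d\mu_2$-measure. So for each $\theta>0$ there is a finite partition $B_1,\dots,B_k$ with $\|g1_{B_j}\|\le\theta$ for all $j$. For $a\in F$ let $e_a^*$ be the coordinate functional. As $|e_a^*S(g1_{B_j})|\le\|g1_{B_j}\|$ and the signs are orthonormal,
$$\mathbb E\Big|\sum_j\varepsilon_je_a^*S(g1_{B_j})\Big|\le\Big(\sum_j\|g1_{B_j}\|^2\Big)^{1/2}\le\Big(\theta\sum_j\|g1_{B_j}\|\Big)^{1/2}\le(\theta b)^{1/2}.$$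
Summing over $a\in F$, $\mathbb E\|P_LS(\sum\varepsilon_jg1_{B_j})\|\le|F|(\theta b)^{1/2}$, which is as small as we like. This contradicts Lemma 5. Hence $|A_1|=|A_2|$. In particular, the model pair of Section 8 has no isomorphism of bound below $3$.

## 11. The types of the nonatomic components

One might hope to detect types by the least cardinality of a dense subset. This separates, for instance, $L_1(\{0,1\}^\omega)$ from $L_1(\{0,1\}^{\omega_1})$, since $L_1(\{0,1\}^\lambda)$ has density $\lambda$. But $L_1(\{0,1\}^{\omega_1})$ and $L_1(\{0,1\}^{\omega_1})\oplus_1L_1(\{0,1\}^\omega)$ both have density $\omega_1$, so density is blind to the smaller type. We use Lemma 5 instead. A coordinate sign $r_\alpha$ plays the role of $e$, and fresh coordinates in components of larger type play the role of small cells.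

**Step 2: the setup for $\mathcal K_1=\mathcal K_2$.** By symmetry suppose $\kappa\in\mathcal K_1\setminus\mathcal K_2$. Let $\mathrm{Low}_2$ be the sum of the components of $\mu_2$ that are atoms or of type $<\kappa$, and $\mathrm{High}_2$ the sum of those of type $>\kappa$. Since $\kappa\notin\mathcal K_2$,
$$L_1(\mu_2)=\mathrm{Low}_2\oplus_1\mathrm{High}_2 .$$
Let $L$ be the sum of the components of $\mu_1$ that are atoms or of type $\le\kappa$, and $H$ the sum of the rest. Let $r_\alpha$ ($\alpha<\kappa$) be the coordinate signs in the component $L_1(\{0,1\}^\kappa)\subset L$; $\|r_\alpha\|=1$.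

**Step 3: some $Tr_\alpha$ almost misses $\mathrm{Low}_2$.** We claim
$$\inf_{\alpha<\kappa}\|P_{\mathrm{Low}_2}Tr_\alpha\|=0 .\tag{4}$$

*Case $\kappa=\omega$.* There are no types below $\omega$, so $\mathrm{Low}_2=\ell_1(A_2)$. The $r_n$ are orthonormal in $L_2$, so $\int hr_n\to0$ for all $h\in L_\infty\subset L_2$ by Bessel's inequality; thus $(r_n)$ is weakly null in $L_1$. Then $(P_{\mathrm{Low}_2}Tr_n)$ is weakly null in $\ell_1(A_2)$, and by the Schur property it tends to zero in norm.

*Case $\kappa>\omega$.* Suppose $\|P_{\mathrm{Low}_2}Tr_\alpha\|>\eta>0$ for all $\alpha<\kappa$. Enumerate the components of $\mathrm{Low}_2$, with projections $P_1,P_2,\dots$ (if there are finitely many, let the later $P_n$ be $0$). Put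
$$E_n=\{\alpha<\kappa:P_nTr_\alpha\ne0\}.$$

*Each $E_n$ has cardinality less than $\kappa$.* The $n$-th component has a total family of functionals of cardinality less than $\kappa$: one functional for an atom, the $\lambda$ Walsh functions for type $\lambda<\kappa$ (Fact 3). Regard such a functional $h$ as a functional on $L_1(\mu_2)$ through $P_n$. The restriction of $T^*h$ to $\{0,1\}^\kappa$ is a bounded function, so it depends on countably many coordinates (Fact 1), and by Fact 2 $\langle h,Tr_\alpha\rangle=\int(T^*h)\,r_\alpha=0$ for all $\alpha$ outside that countable set. If $P_nTr_\alpha\ne0$, then $\langle h,Tr_\alpha\rangle\neq0$ for some $h$ in the family. So $E_n$ lies in a union of fewer than $\kappa$ countable sets: of one countable set for an atom, and of $\lambda$ countable sets for type $\lambda$. In both cases its cardinality is less than $\kappa$, because $\kappa>\omega$ and $\lambda\cdot\omega=\lambda<\kappa$.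

If $\kappa$ has uncountable cofinality, then even $\bigcup_nE_n$ has cardinality less than $\kappa$, some $\alpha$ lies outside it, and $P_{\mathrm{Low}_2}Tr_\alpha=0$. If $\kappa$ is the limit of a sequence of smaller cardinals, the countable union may be everything. The following gliding hump covers all cases, because it only uses finite unions.

*The hump.* Let $N_0=0$. Given $N_{k-1}$, choose $\alpha_k\notin\bigcup_{n\le N_{k-1}}E_n$, which is possible because a finite union of sets of cardinality less than $\kappa$ does not exhaust $\kappa$. Since $\sum_n\|P_nTr_{\alpha_k}\|=\|P_{\mathrm{Low}_2}Tr_{\alpha_k}\|<\infty$, choose $N_k>N_{k-1}$ with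
$$\sum_{n>N_k}\|P_nTr_{\alpha_k}\|<\frac\eta4 .$$
As the whole sum exceeds $\eta$, some $P_nTr_{\alpha_k}$ with $n\le N_k$ is nonzero, so $\alpha_k\in E_n$ for some $n\le N_k$. The later $\alpha_j$ avoid this $E_n$, so the $\alpha_k$ are distinct. Let $Q_k=\sum_{N_{k-1}<n\le N_k}P_n$. Then:

* $Q_kTr_{\alpha_j}=0$ for $j>k$, because $\alpha_j\notin E_n$ for all $n\le N_k\le N_{j-1}$;
* $\|Q_kTr_{\alpha_k}\|\ge\frac{3\eta}4$, because $P_nTr_{\alpha_k}=0$ for $n\le N_{k-1}$, and the part beyond $N_k$ is less than $\frac\eta4$;
* $\sum_{k>j}\|Q_kTr_{\alpha_j}\|\le\sum_{n>N_j}\|P_nTr_{\alpha_j}\|\le\frac\eta4$.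

*Contradiction.* On a probability space $\|\cdot\|_1\le\|\cdot\|_2$, and the $Q_k$ project onto disjoint families of components. So for every integer $M\ge1$
$$b\sqrt M\ \ge\ b\,\Big\|\sum_{j\le M}r_{\alpha_j}\Big\|_1\ \ge\ \sum_{k\le M}\Big\|Q_kT\sum_{j\le M}r_{\alpha_j}\Big\|\ \ge\ \sum_{k\le M}\Big(\|Q_kTr_{\alpha_k}\|-\sum_{j<k}\|Q_kTr_{\alpha_j}\|\Big).$$
Exchanging the order in the double sum, the right side is at least $\frac{3\eta}4M-\frac\eta4M=\frac\eta2M$. This is false for large $M$. The claim (4) is proved.

**Step 4: the vector $g$.** We want $g$ supported on finitely many components of large type and almost equal to $Tr_\alpha$. Fix $0<\eta<\frac12$, and by (4) choose $\alpha$ with $\|P_{\mathrm{Low}_2}Tr_\alpha\|\le\eta$. Let $g$ be $P_{\mathrm{High}_2}Tr_\alpha$ truncated to finitely many components, of types $\kappa_1,\dots,\kappa_M>\kappa$, such that $\|Tr_\alpha-g\|\le2\eta$. Write $g=\sum_{m\le M}g_m$ with $g_m$ in the component of type $\kappa_m$. Then $\|g\|\le\|Tr_\alpha\|\le b$ and $\|Sg-r_\alpha\|=\|S(g-Tr_\alpha)\|\le2\eta$. As $r_\alpha\in L$ has norm one,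
$$\|P_LSg\|\ge1-2\eta,\qquad\|P_HSg\|\le2\eta .$$
If $g=0$ (for instance if $\mathrm{High}_2=0$), the first inequality reads $0\ge1-2\eta$, which is already a contradiction. So let $M\ge1$.

**Step 5: cells that $L$ cannot tell apart.** We look for coordinates of $\{0,1\}^{\kappa_m}$ that are invisible after applying $P_LS$. Let $\mathcal H$ be a total family of functionals on $L$ with $|\mathcal H|\le\kappa$: the coordinate functionals of the atoms, and the Walsh functions on the other components of $L$. There are countably many components, each contributing at most $\kappa$ functionals. For $h\in\mathcal H$, $S^*P_L^*h$ is a bounded function, so $(S^*P_L^*h)\,g_m\in L_1(\{0,1\}^{\kappa_m})$ depends on a countable set of coordinates (Fact 1). The union of these sets over $h\in\mathcal H$ has cardinality at most $\kappa<\kappa_m$. So for any $k\ge1$ there are $k$ distinct coordinates $\beta^m_1,\dots,\beta^m_k<\kappa_m$ outside this union. For every nonconstant Walsh function $w$ in these coordinates, Fact 2 gives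
$$\langle h,P_LS(g_mw)\rangle=\int(S^*P_L^*h)\,g_m\,w=0\qquad\text{for all }h\in\mathcal H,$$
and as $\mathcal H$ is total on $L$,
$$P_LS(g_mw)=0 .\tag{5}$$
The coordinates $\beta^m_1,\dots,\beta^m_k$ cut component $m$ into $2^k$ cells $B_{m,1},\dots,B_{m,2^k}$. The indicator of the cell where the signs are $s_1,\dots,s_k$ is
$$\prod_{i\le k}\frac{1+s_ir_{\beta^m_i}}2=2^{-k}\sum_w\pm w,$$
the sum being over the $2^k$ Walsh functions in these coordinates, with coefficient $+2^{-k}$ at $w=1$. By (5),
$$P_LS(g_m1_{B_{m,j}})=2^{-k}P_LSg_m\qquad(1\le j\le 2^k).\tag{6}$$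

**Step 6: the contradiction.** Use as partition all cells $B_{m,j}$ ($m\le M$, $j\le2^k$) together with the complement of the $M$ components, on which $g=0$. Note that $g1_{B_{m,j}}=g_m1_{B_{m,j}}$. By (6),
$$\mathbb E\Big\|P_LS\Big(\sum_{m,j}\varepsilon_{m,j}\,g_m1_{B_{m,j}}\Big)\Big\|\le\sum_{m\le M}\mathbb E\Big|2^{-k}\sum_{j\le2^k}\varepsilon_{m,j}\Big|\,\|P_LSg_m\|\le\sum_{m\le M}2^{-k}\,2^{k/2}\,\|g_m\|=2^{-k/2}\|g\|\le2^{-k/2}b ,$$
where we used $\mathbb E|\sum_j\varepsilon_{m,j}|\le(2^k)^{1/2}$ and $\|P_LS\|\le1$. Given $\delta\in(0,1)$, take $\eta=\delta/2$ in Step 4 and then $k$ with $2^{-k/2}b\le\delta$. The hypotheses of Lemma 5 hold for this $\delta$. Values $\delta\ge1$ are covered by smaller ones, so Lemma 5 is contradicted. Hence $\mathcal K_1\setminus\mathcal K_2=\emptyset$. By symmetry $\mathcal K_1=\mathcal K_2$.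

With Step 1, $|A_1|=|A_2|$ and $\mathcal K_1=\mathcal K_2$, so by (1) the spaces $L_1(\mu_1)$ and $L_1(\mu_2)$ are linearly isometric. This proves Theorem B. $\blacksquare$
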